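\title{Transversals in hypergraphs of maximum degree three}

\begin{abstract}
We prove a conjecture of Henning and Yeo: for every $k\ge 2$, every $k$-uniform hypergraph with $n$ vertices, $m$ edges and maximum degree at most $3$ has a transversal of size at most $\frac nk+\frac m6$. The conjecture follows from a stronger inequality that does not need uniformity. If $f$ is a fractional transversal of a hypergraph of maximum degree at most $3$, then $\tau\le\sum_v\theta(d(v))f(v)$, where $\theta(0),\theta(1),\theta(2),\theta(3)$ are $0,1,\frac43,\frac32$, and the coefficients $1,\frac43,\frac32$ are each optimal. We also obtain $\tau\le\tau^*+\frac m6$ and $\tau\le\frac32\tau^*$. The proof passes to a dual problem on partitions into sets of size at most three, reduces it by the Gallai--Edmonds theorem to factor-critical graphs, and there builds a linear programming certificate by induction.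
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hypergraph} $H$ consists of a finite set $V(H)$ of vertices and a finite family of nonempty subsets of $V(H)$, its edges; the same set may occur several times as an edge. We write $n$ for the number of vertices and $m$ for the number of edges. The hypergraph is \emph{$k$-uniform} if every edge has exactly $k$ vertices. The degree $d(v)$ is the number of edges containing $v$, the maximum degree is $\Delta(H)$, and $n_i$ is the number of vertices of degree $i$. A \emph{transversal} is a set of vertices that meets every edge, and $\tau(H)$ is the minimum size of a transversal.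

Henning and Yeo conjectured that for every $k\ge2$, every $k$-uniform hypergraph $H$ with $\Delta(H)\le3$ satisfies
\begin{equation}\label{eq:conj}
\tau(H)\le\frac nk+\frac m6 ;
\end{equation}
we take the problem from \cite{source}. Henning and Yeo proved \eqref{eq:conj} for all $k$ when $\Delta(H)\le2$, and for $k=2$ when $\Delta(H)\le 3$. The case $k=3$ is due to Chv\'atal and McDiarmid, who proved that every $k$-uniform hypergraph with $k\ge2$ satisfies $\tau(H)\le(n+\lfloor k/2\rfloor m)/\lfloor 3k/2\rfloor$. For $k=3$ their bound reads $\tau\le\frac{n+m}4$, which is at most $\frac n3+\frac m6$ exactly when $m\le n$, and $\Delta\le3$ gives $3m\le 3n$. For $k=4$ it reads $\tau\le\frac{n+2m}6$, which is at most $\frac n4+\frac m6$ only when $2m\le n$; this fails when all degrees are $3$, since then $4m=3n$.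

To see what \eqref{eq:conj} measures, call $f:V(H)\to\mathbb R_{\ge0}$ a \emph{fractional transversal} if $\sum_{v\in e}f(v)\ge1$ for every edge $e$, and let $\tau^*(H)$ be the minimum of $\sum_vf(v)$ over all such $f$. In a $k$-uniform hypergraph the constant function $\frac1k$ is a fractional transversal of total weight $\frac nk$. So \eqref{eq:conj} says that rounding this function to a true transversal costs at most $\frac16$ per edge. Three small hypergraphs show what rounding must cost.

\begin{example}\label{ex:three}
(a) A single edge with $k$ vertices has $n=n_1=k$ and $\tau=1$.

(b) Let $k$ be even. Take disjoint classes $A_1,A_2,A_3$ of size $\frac k2$ and the three edges $A_i\cup A_j$ with $i<j$. Then $n=n_2=\frac{3k}2$ and $m=3$.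

(c) Let $3\mid k$. Take disjoint classes $A_1,\dots,A_4$ of size $\frac k3$ and the four edges $\bigcup_{j\ne i}A_j$. Then $n=n_3=\frac{4k}3$ and $m=4$.

In (b) and (c) every vertex misses one edge, and two vertices from different classes meet all edges, so $\tau=2$. Also $\frac nk+\frac m6$ equals $\frac32+\frac12=2$ in (b) and $\frac43+\frac23=2$ in (c).
\end{example}

Counting incidences gives $km=n_1+2n_2+3n_3$, and therefore
\begin{equation}\label{eq:weighted}
\frac nk+\frac m6=\frac1k\Big(n_0+\frac76n_1+\frac43n_2+\frac32n_3\Big).
\end{equation}
Thus \eqref{eq:conj} charges each vertex a price that depends on its degree. In Example~\ref{ex:three} we have $k\tau=n_1$, $k\tau=\frac43n_2$ and $k\tau=\frac32n_3$. The prices in \eqref{eq:weighted} match these for degrees $2$ and $3$, and for degree $1$ the example asks only for $1$. One would guess that the prices $1,\frac43,\frac32$ suffice together, and that uniformity serves only to supply a fractional transversal. Both guesses are correct. Put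
\[
\theta(0)=0,\qquad\theta(1)=1,\qquad\theta(2)=\tfrac43,\qquad\theta(3)=\tfrac32 .
\]

\begin{theorem}\label{thm:main}
Let $H$ be a hypergraph with $m$ edges and $\Delta(H)\le3$, and let $f$ be a fractional transversal of $H$. Then
\[
\tau(H)\le\sum_v\theta(d(v))f(v)\qquad\text{and}\qquad\tau(H)\le\sum_vf(v)+\frac m6 .
\]
\end{theorem}

\begin{corollary}\label{cor:uniform}
If $H$ is $k$-uniform with $\Delta(H)\le3$, then
\[
\tau(H)\le\frac1k\Big(n_1+\frac43n_2+\frac32n_3\Big)\le\frac nk+\frac m6 .
\]
In particular, the conjecture of Henning and Yeo holds for all $k\ge2$.
\end{corollary}

\begin{proof}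
The first inequality is Theorem~\ref{thm:main} with $f\equiv\frac1k$, and the second is read off from \eqref{eq:weighted}.
\end{proof}

\begin{corollary}\label{cor:frac}
If $\Delta(H)\le3$, then $\tau(H)\le\tau^*(H)+\frac m6$ and $\tau(H)\le\frac32\tau^*(H)$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} to an optimal fractional transversal, and use $\theta\le\frac32$.
\end{proof}

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(i)] If $\tau(H)\le\frac1k(\alpha n_1+\beta n_2+\gamma n_3)$ holds for all $k$ and all $k$-uniform $H$ with $\Delta(H)\le3$, then $\alpha\ge1$, $\beta\ge\frac43$ and $\gamma\ge\frac32$.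
\item[(ii)] Equality in \eqref{eq:conj} is attained whenever $2\mid k$ or $3\mid k$.
\item[(iii)] Both inequalities of Corollary~\ref{cor:frac} are best possible.
\end{enumerate}
\end{proposition}

\begin{proof}
Parts (i) and (ii) follow from the values computed for Example~\ref{ex:three}. For (iii) take Example~\ref{ex:three}(c). The constant $\frac1k$ gives $\tau^*\le\frac43$. Conversely, summing the four edge constraints counts each vertex three times, so $3\sum_vf(v)\ge4$ for every fractional transversal $f$. Hence $\tau^*=\frac43$, and $\tau=2=\frac32\tau^*=\tau^*+\frac46$.
\end{proof}

The degree bound cannot be dropped from $\tau\le\frac32\tau^*$: the five $4$-element subsets of a $5$-element set form a hypergraph with $\Delta=4$, $\tau=2$ and $\tau^*\le\frac54$, and $\frac32\cdot\frac54<2$.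

\medskip
The proof runs as follows. Section~\ref{sec:dual} exchanges vertices and edges: a transversal becomes a partition of a set into allowed singletons, pairs and triples. Without triples this is a matching problem, so we use matching theory, recalled in Section~\ref{sec:facts}. Section~\ref{sec:critical} isolates the indivisible obstructions, the critical complexes, and reduces everything to Proposition~\ref{prop:cert}, which says that each of them carries a dual certificate of total weight $3$. Sections~\ref{sec:pockets}--\ref{sec:end} prove that proposition by studying a smallest counterexample.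

\section{Partitions of a complex}\label{sec:dual}

For a vertex $v$ of $H$ let $E_v$ be the set of edges containing $v$, so that $|E_v|=d(v)\le3$. If the edges of $H$ are partitioned into $N$ parts, each contained in some $E_v$, then choosing one such $v$ per part gives a transversal of size at most $N$. This is the only place where $\Delta(H)\le 3$ enters, and it leads to the following objects.

\begin{definition}\label{def:complex}
A \emph{complex} on a finite set $V$ is a family $F$ of nonempty subsets of $V$ of size at most $3$ that contains all singletons and is closed under taking nonempty subsets. Its members of size $2$ and $3$ are its \emph{pairs} and \emph{triples}. The pairs form a graph $G(F)$ on $V$. For $X\subseteq V$, the \emph{restriction} $F[X]$ consists of the members contained in $X$.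
\end{definition}

Every member of $F$ is a clique of $G(F)$, but a triangle of $G(F)$ need not be a triple of $F$. A \emph{partition for $F$} is a partition of $V$ into members of $F$, and $\rho(F)$ is its minimum number of parts. It is more convenient to count relative to a perfect matching. The \emph{value} of a partition is $\sum_P(2-|P|)$, so that a singleton counts $1$, a pair $0$ and a triple $-1$, and $\varphi(F)$ is the minimum value. A partition with $N$ parts has value $2N-|V|$. Hence every value has the parity of $|V|$, and $\rho(F)=\frac12(|V|+\varphi(F))$. If $F$ has no triples, $\varphi(F)$ is the number of vertices missed by a maximum matching of $G(F)$; in general, each triple in a partition pays for one singleton.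

A \emph{fractional partition} for $F$ is a function $w:F\to\mathbb R_{\ge0}$ with $\sum_{e\ni v}w(e)=1$ for all $v\in V$. We write $x_i=\sum_{|e|=i}w(e)$; summing the constraints over $v$ gives $|V|=x_1+2x_2+3x_3$.

\begin{theorem}\label{thm:dual}
Let $F$ be a complex and $w$ a fractional partition for $F$. Then $\varphi(F)\le\frac13(3x_1+2x_2)$. Equivalently, $\rho(F)\le x_1+\frac43x_2+\frac32x_3$.
\end{theorem}

The two forms are equivalent because $\frac12\big((x_1+2x_2+3x_3)+(x_1+\frac23x_2)\big)=x_1+\frac43x_2+\frac32x_3$. The hypergraphs of Example~\ref{ex:three} turn into a single point ($x_1=1$, $\varphi=1$), a triangle without a triple (weight $\frac12$ on each pair, $x_2=\frac32$, $\varphi=1$), and all subsets of size at most $3$ of a $4$-set (weight $\frac13$ on each triple, $x_1=x_2=0$, $\varphi=0$). The bound is tight in all three.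

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:dual}]
Let $M$ be the set of edges of $H$, repeated edges counted separately, and let $F$ be the family of nonempty subsets of the sets $E_v$. Since edges are nonempty, every singleton of $M$ lies in $F$, so $F$ is a complex on $M$. For $A\in F$ let $w(A)$ be the sum of $f(v)$ over all $v$ with $E_v=A$. Then $\sum_Aw(A)\theta(|A|)=\sum_vf(v)\theta(d(v))$ and $\sum_Aw(A)\le\sum_vf(v)$, and every $e\in M$ is covered with weight $\sum_{A\ni e}w(A)=\sum_{v\in e}f(v)\ge1$.

We trim $w$ to a fractional partition, treating the elements $e\in M$ one at a time. While $e$ is covered with weight $1+\varepsilon>1$, choose $A\ni e$ with $w(A)>0$ and move the amount $\min(w(A),\varepsilon)$ from $A$ to $A\setminus\{e\}$, discarding it if $A=\{e\}$. The coverage of the other elements does not change. Each move either removes the excess or empties a set containing $e$, and no set containing $e$ gains weight, so after finitely many moves $e$ is covered exactly once. Since $\theta$ is increasing, neither $\sum_Aw(A)\theta(|A|)$ nor $\sum_Aw(A)$ grows.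

For the resulting fractional partition, Theorem~\ref{thm:dual} gives $\tau(H)\le\rho(F)\le x_1+\frac43x_2+\frac32x_3$. The right side is $\sum_Aw(A)\theta(|A|)\le\sum_vf(v)\theta(d(v))$. It is also at most
\[
\tfrac76x_1+\tfrac43x_2+\tfrac32x_3=(x_1+x_2+x_3)+\tfrac16(x_1+2x_2+3x_3)\le\sum_vf(v)+\frac m6 .\qedhere
\]
\end{proof}

\section{Facts from matching theory and linear programming}\label{sec:facts}

For a graph $G$, let $o(G)$ be the number of components with an odd number of vertices, and let $\operatorname{def}(G)$ be the number of vertices missed by a maximum matching. A matching is \emph{perfect} if it covers all vertices and \emph{near-perfect} if it misses exactly one. The graph $G$ is \emph{factor-critical} if $G-v$ has a perfect matching for every vertex $v$; a single vertex is factor-critical. We use the following standard facts.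

\begin{description}
\item[(F1) Berge's formula.] $\operatorname{def}(G)=\max_{B\subseteq V(G)}\big(o(G-B)-|B|\big)$.
\item[(F2) Factor-critical graphs.] If $G$ is factor-critical and $\emptyset\ne S\subseteq V(G)$, then $o(G-S)\le|S|-1$. Indeed, for $s\in S$ the graph $G-s$ has deficiency $0$, and (F1) applies to it with $B=S\setminus\{s\}$.
\item[(F3) Gallai--Edmonds theorem.] Let $D$ be the set of vertices missed by some maximum matching of $G$, let $A$ be the set of vertices outside $D$ with a neighbor in $D$, and let $C$ be the set of remaining vertices. The components of $G[D]$, called the components of $D$, are factor-critical. Every maximum matching contains a near-perfect matching of each component of $D$ and a perfect matching of $G[C]$, and it matches $A$ into distinct components of $D$; in particular it misses at most one vertex of each component of $D$. Moreover $\operatorname{def}(G)=c(D)-|A|$, where $c(D)$ is the number of components of $D$.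
\item[(F4) Hall's theorem, deficiency form.] In a bipartite graph with sides $X,Y$, some matching covers all but $\max_{X'\subseteq X}(|X'|-|N(X')|)$ vertices of $X$. In particular, some matching covers $X$ if $|N(X')|\ge|X'|$ for all $X'\subseteq X$.
\item[(F5) Mendelsohn--Dulmage theorem.] In a bipartite graph with sides $X,Y$, if one matching covers $X_0\subseteq X$ and another covers $Y_0\subseteq Y$, then some matching covers $X_0\cup Y_0$.
\item[(F6) Linear programming duality.] If the program $\min\{b^{T}w: w\ge0,\ M^{T}w=c\}$ is feasible and bounded below, then $\max\{c^{T}z: Mz\le b\}$ exists and equals that minimum.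
\end{description}

\section{Critical complexes and certificates}\label{sec:critical}

Theorem~\ref{thm:dual} is a lower bound on the quantity $3x_1+2x_2$, and such bounds come from dual functions. For $z:V\to\mathbb R$ and $X\subseteq V$ put $z(X)=\sum_{v\in X}z(v)$. For every fractional partition $w$,
\begin{equation}\label{eq:weak}
z(V)=\sum_{v}z(v)\sum_{e\ni v}w(e)=\sum_{e\in F}w(e)z(e).
\end{equation}
So if $z(e)\le3,2,0$ for singletons, pairs and triples, then $z(V)\le3x_1+2x_2$. We need such a $z$ that collects $3$ for each unit of $\varphi$. In matching theory each unit of deficiency comes from a factor-critical component. With triples present, only some of these components contribute.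

\begin{definition}\label{def:critical}
A complex $F$ is \emph{critical} if $G(F)$ is factor-critical and $\varphi(F)\ge1$. A critical complex on one vertex is \emph{trivial}. A function $z:V\to[-2,2]$ is \emph{admissible} for $F$ if $z(e)\le2$ for all pairs and $z(e)\le0$ for all triples $e\in F$. A \emph{certificate} for $F$ is an admissible $z$ with $z(V)\ge3$.
\end{definition}

A critical complex has an odd number of vertices, and $\varphi(F)=1$ because a near-perfect matching with one singleton has value $1$.

\begin{proposition}\label{prop:cert}
Every critical complex on at least three vertices has a certificate.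
\end{proposition}

The hypothesis $\varphi\ge1$ is needed: a single triple with its subsets has a factor-critical graph, and $z(V)\le0$ for every admissible $z$. The trivial complex has no certificate since $z\le2$. For Theorem~\ref{thm:dual} the bound $z\le3$ would be enough; the range $[-2,2]$ is what makes the induction close. The constant $3$ cannot be raised: for a triangle without a triple, adding the three pair inequalities gives $2z(V)\le 6$.

If $F$ has no triple, $z\equiv1$ is a certificate. A critical complex on three vertices has no triple, since a triple would be a partition of value $-1$. So the smallest interesting case has five vertices, and it already shows the two mechanisms of the proof.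

\begin{example}\label{ex:five}
Let $V=\{a,b,c,k,l\}$; we write $ab$ for $\{a,b\}$, and so on. On five vertices a partition of value less than $1$ has two parts, a triple and a pair. So $\varphi\ge1$ means that no triple has a pair as its complement.

(a) Let $F$ consist of the subsets of the triple $abc$, the six pairs joining $\{a,b,c\}$ to $\{k,l\}$, and the singletons. Deleting $k$ leaves the matching $la,bc$ and deleting $a$ leaves $kb,lc$; the other vertices are symmetric to these. The complement $kl$ of the triple is not a pair, so $F$ is critical. Deleting $S=\{a,b,c\}$ from the graph leaves two odd components, the most that (F2) allows. Putting $0$ on $S$ and $2$ on $k$ and $l$ gives a certificate of total $4$.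

(b) Let $F$ consist of the subsets of the triples $abc$, $abk$, the pairs $ck,al,bl$, and the singletons. Deleting $l,a,b,c,k$ in turn leaves the matchings $\{ab,ck\}$, $\{bl,ck\}$, $\{al,ck\}$, $\{al,bk\}$, $\{al,bc\}$. The complements $kl$ and $cl$ of the triples are not pairs, so $F$ is critical. The function from (a) now gives $2$ to the triple $abk$. Observe instead that $U=\{a,b,l\}$ behaves like one vertex: it meets the rest only through $a$ and $b$, and after using either of them the remainder of $U$ is a pair. Merging $U$ into a vertex $v$ turns $abc$, $abk$, $ck$ into the triangle $vc,vk,ck$, which has no triple and has the certificate $1,1,1$. To undo the merge we must spread the value $1$ of $v$ over $a,b,l$. With $c$ at value $1$, the triple $abc$ forces $z(a)+z(b)\le-1$. Taking $z(a)=z(b)=-\frac12$ and $z(l)=2$ gives $z(U)=1$. Both triples have sum $0$, the pair $ck$ has sum $2$, the pairs $al,bl$ have sum $\frac32$, and all other pairs have sum at most $\frac12$. The total is $3$.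
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:dual} from Proposition~\ref{prop:cert}]
Let $(D,A,C)$ be the decomposition (F3) of $G=G(F)$ and put $q=3x_1+2x_2$. For a component $L$ of $D$ the graph $G[L]$ is factor-critical, so $\varphi(F[L])$ is odd and at most $1$. Call $L$ \emph{bad} if $\varphi(F[L])=1$, that is, if $F[L]$ is critical; otherwise $\varphi(F[L])\le-1$. A component that is matched to a vertex of $A$ will cost nothing, and an unmatched one costs $1$ only if it is bad. So we want to match as many bad components into $A$ as possible, and by (F4) we must bound their deficiency.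

Let $\mathcal B$ be a set of bad components and $N(\mathcal B)\subseteq A$ the set of vertices of $A$ adjacent to one of them. We claim that $|\mathcal B|-|N(\mathcal B)|\le q/3$. Define $z$ on each $L\in\mathcal B$ as a certificate for $F[L]$ if $|L|\ge3$ and as $3$ if $|L|=1$; put $z=-2$ on $N(\mathcal B)$ and $z=0$ elsewhere. Members of $F$ are cliques, so a member meeting $L\in\mathcal B$ lies in $L\cup N(\mathcal B)$. A triple with three, two or one of its vertices in $L$ has sum at most $0$, $2-2$ or $3-4$; in the first two cases $|L|\ge3$ and admissibility applies. A pair has sum at most $2$ if it lies in $L$ and at most $3-2$ otherwise. A singleton has value at most $3$. A member meeting no $L\in\mathcal B$ has sum at most $0$. By \eqref{eq:weak},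
\[
3|\mathcal B|-3|N(\mathcal B)|\le3|\mathcal B|-2|N(\mathcal B)|\le z(V)\le q ,
\]
which proves the claim.

Consider the bipartite graph between the components of $D$ and the vertices of $A$, with adjacency taken from $G$. By (F4) and the claim, some matching covers all but at most $q/3$ bad components. By (F3), some matching covers $A$. By (F5), one matching does both. For each matched couple $(L,a)$ take a pair $\{l,a\}\in F$ with $l\in L$ and a perfect matching of $G[L]-l$. Add a perfect matching of $G[C]$ and an optimal partition for $F[L]$ for every unmatched component $L$. Only unmatched bad components contribute a positive amount, namely $1$ each, so this partition has value at most $q/3$.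
\end{proof}

The rest of the paper proves Proposition~\ref{prop:cert}.

\section{Contraction and lifting}\label{sec:pockets}

This section turns the merging step of Example~\ref{ex:five}(b) into a tool, and records two small lemmas. Here $F$ is an arbitrary complex on $V$ and $G=G(F)$.

\begin{definition}\label{def:pocket}
A set $U\subseteq V$ is a \emph{pocket} of $F$ with \emph{gate} $Q$, where $\emptyset\ne Q\subseteq U$, if $G[U]-q$ has a perfect matching for every $q\in Q$, and every member of $F$ that meets both $U$ and $V\setminus U$ meets $U$ only in vertices of $Q$. The \emph{contraction} $F/U$ is the family on $(V\setminus U)\cup\{v_U\}$ obtained by replacing each member $e$ that meets $U$ by $\{v_U\}\cup(e\setminus U)$.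
\end{definition}

In other words, $F/U$ consists of the images of the members of $F$ under the map that sends $U$ to $v_U$ and fixes all other vertices. It is a complex: a subset of an image is the image of a subset, images are no larger than the original members, and every singleton is an image. Its restriction to $V\setminus U$ is $F[V\setminus U]$.

\begin{lemma}\label{lem:phi}
If $U$ is a pocket of $F$, then $\varphi(F)\le\varphi(F/U)$.
\end{lemma}

\begin{proof}
Take a partition for $F/U$, and let $\{v_U\}\cup g$ be the part containing $v_U$. If $g\ne\emptyset$, this part is the image of a member $e$ with $e\setminus U=g$ and $\emptyset\ne e\cap U\subseteq Q$, so $\{q\}\cup g\in F$ for any $q\in e\cap U$. If $g=\emptyset$, take any $q\in Q$. Replacing the part by $\{q\}\cup g$ and a perfect matching of $G[U]-q$ gives a partition for $F$ of the same value.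
\end{proof}

Suppose an admissible function for $F/U$ gives $v_U$ the value $t$. A neighbor of $v_U$ may then have value $2-t$, and two vertices forming a triple with $v_U$ may have sum $-t$. To replace $v_U$ by a function on $U$ we need each gate vertex to have value at most $t$, and each pair in the gate, which may form a triple with a neighbor of $v_U$, to have sum at most $t-2$.

\begin{definition}\label{def:level}
Let $U$ be a pocket with gate $Q$ and let $t\in\mathbb R$. A function $y:U\to[-2,2]$ has \emph{level $t$} if it is admissible for $F[U]$, if $y(q)\le t$ for all $q\in Q$, and if $y(q)+y(q')\le t-2$ for all pairs $\{q,q'\}\in F$ inside $Q$. It is a \emph{$t$-filling} of $U$ if in addition $y(U)\ge t$.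
\end{definition}

These notions depend only on $F[U]$ and $Q$. All conditions are linear in $(y,t)$, so if $y,y'$ have levels $t,t'$ and $\lambda\in[0,1]$, then $\lambda y+(1-\lambda)y'$ has level $\lambda t+(1-\lambda)t'$.

\begin{lemma}[Lifting]\label{lem:lift}
Let $U$ be a pocket of $F$, let $z'$ be admissible for $F/U$, put $t=z'(v_U)$, and let $y$ be a $t$-filling of $U$. Then the function $z$ equal to $z'$ on $V\setminus U$ and to $y$ on $U$ is admissible for $F$, and its total is at least the total of $z'$.
\end{lemma}

\begin{proof}
The total changes by $y(U)-t\ge0$. Members inside $U$ or inside $V\setminus U$ satisfy their inequalities by hypothesis. A member meeting both sides has one of three forms, with $q,q'\in Q$ and $a,b\notin U$. For a pair $\{q,a\}$ we have $\{v_U,a\}\in F/U$, so $z'(a)\le2-t$ and the sum is at most $t+(2-t)=2$. For a triple $\{q,q',a\}$ we again have $z'(a)\le2-t$, and the sum is at most $(t-2)+(2-t)=0$. For a triple $\{q,a,b\}$ we have $\{v_U,a,b\}\in F/U$, so $z'(a)+z'(b)\le-t$ and the sum is at most $0$.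
\end{proof}

Since $t=z'(v_U)\in[-2,2]$, only fillings in that range are ever needed. The lower bound $-2$ costs nothing.

\begin{lemma}[Clamping]\label{lem:clamp}
If $z:V\to(-\infty,2]$ satisfies $z(e)\le2$ for pairs and $z(e)\le0$ for triples, then $\max(z,-2)$ is admissible.
\end{lemma}

\begin{proof}
Only members containing a vertex whose value was raised to $-2$ need a check. Such a pair has sum at most $-2+2$. In a triple with exactly one raised vertex the other two form a pair of $F$ with unchanged values, so the sum is at most $-2+2$. A triple with two or more raised vertices has sum at most $-4+2$.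
\end{proof}

Twice we shall build an auxiliary complex and have to show that it is critical. The next lemma does most of that work.

\begin{lemma}\label{lem:count}
Let $F'$ be a complex on a disjoint union $Q\cup K_1\cup\dots\cup K_p$ with $|Q|=p+1$. Suppose each $F'[K_i]$ is critical and every member meeting $K_i$ lies in $K_i\cup Q$. Then every partition for $F'$ with a part contained in $Q$ has value at least $1$.
\end{lemma}

\begin{proof}
Let $\mathcal P_0$ be the set of parts contained in $Q$. Every other part $P$ meets exactly one $K_i$ and satisfies $2-|P|=(2-|P\cap K_i|)-|P\cap Q|$. The nonempty traces $P\cap K_i$ form a partition for $F'[K_i]$, so the terms $2-|P\cap K_i|$ sum to at least $1$ for each $i$. The terms $|P\cap Q|$ sum to $p+1-\sum_{P\in\mathcal P_0}|P|$. Hence the value is at least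
\[
p-\Big(p+1-\sum_{P\in\mathcal P_0}|P|\Big)+\sum_{P\in\mathcal P_0}(2-|P|)=2|\mathcal P_0|-1\ge1 .\qedhere
\]
\end{proof}

\section{Splitting sets in a smallest counterexample}\label{sec:split}

Suppose Proposition~\ref{prop:cert} fails. From now on $F$ is a critical complex on a set $V$ with $|V|\ge3$ that has no certificate, with $|V|$ as small as possible, and $G=G(F)$. By \emph{minimality} we mean the statement that every critical complex on at least $3$ and fewer than $|V|$ vertices has a certificate. The complex $F$ has a triple, since otherwise $z\equiv1$ would be a certificate. The hypothesis $\varphi(F)\ge1$ will be used in the form: no partition for $F$ has value $-1$.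

To apply minimality we need smaller critical complexes inside $F$. A triple $T$ provides them. The graph $G-T$ has no perfect matching, so its Gallai--Edmonds decomposition is nontrivial, and it produces a set with as many odd components as (F2) permits.

\begin{definition}\label{def:split}
A set $S\subseteq V$ is \emph{splitting} if $|S|\ge3$, the graph $G-S$ has exactly $|S|-1$ odd components, and $F[K]$ is critical for each odd component $K$. The odd components are the \emph{pieces} of $S$; they form the family $\mathcal K$. A piece with one vertex is \emph{trivial}. The union of the even components of $G-S$ is $C_S$.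
\end{definition}

\begin{lemma}\label{lem:triple}
Let $T\in F$ be a triple and $(D,A,C)$ the Gallai--Edmonds decomposition of $G-T$. Then $\operatorname{def}(G-T)=2$, the set $T\cup A$ is splitting, and its pieces are the components of $D$.
\end{lemma}

\begin{proof}
Let $d=\operatorname{def}(G-T)$ and $S=T\cup A$. The triple $T$, a maximum matching of $G-T$ and $d$ singletons form a partition of value $d-1$, so $d\ge2$. The $|A|+d$ components of $D$ are odd components of $G-S$, and (F2) gives $|A|+d\le o(G-S)\le|S|-1=|A|+2$. So $d=2$, and the components of $D$ are all the odd components of $G-S$, exactly $|S|-1$ in number.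

Let $L$ be a component of $D$. The graph $G[L]$ is factor-critical by (F3). Some maximum matching of $G-T$ misses a vertex of $L$. It contains a near-perfect matching of $L$, so none of its edges leaves $L$, and the second vertex that it misses lies outside $L$. Combine $T$, the matching edges outside $L$, the missed vertex outside $L$ as a singleton, and an optimal partition for $F[L]$. This gives $1\le\varphi(F)\le-1+1+\varphi(F[L])$, so $F[L]$ is critical.
\end{proof}

Fix a splitting set $S$. A member of $F$ that meets a piece $K$ is a clique, so it lies in $K\cup S$. For each nontrivial piece $K$ fix a certificate $z_K$ for $F[K]$, which exists by minimality. For $\mathcal X\subseteq\mathcal K$ let $N(\mathcal X)$ be the set of vertices of $S$ adjacent to some piece in $\mathcal X$, and write $N(K)=N(\{K\})$.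

A \emph{link} of $\mathcal X$ into a set $Y\subseteq S$ is an injective map $\sigma:\mathcal X\to Y$ with $\sigma(K)\in N(K)$; it is a link \emph{onto} $Y$ if $\sigma$ is bijective. A link yields a perfect matching of $G$ on $\sigma(\mathcal X)\cup\bigcup\mathcal X$: join $\sigma(K)$ to a neighbor $l\in K$ and match $K-l$ perfectly, which is possible since $G[K]$ is factor-critical. We call this the \emph{matching of the link}. By (F4), a link of $\mathcal X$ into $Y$ exists if $|N(\mathcal X')\cap Y|\ge|\mathcal X'|$ for all $\mathcal X'\subseteq\mathcal X$.

\begin{lemma}\label{lem:expand}
Every nonempty $\mathcal X\subseteq\mathcal K$ satisfies $|N(\mathcal X)|\ge|\mathcal X|+1$.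
\end{lemma}

\begin{proof}
Let $s\in S$. In a perfect matching of $G-s$, each piece in $\mathcal X$, being odd, has a vertex matched to a vertex of $N(\mathcal X)\setminus\{s\}$, and these partners are distinct. So $|N(\mathcal X)\setminus\{s\}|\ge|\mathcal X|$ for every $s\in S$. In particular $N(\mathcal X)\ne\emptyset$, and we may take $s\in N(\mathcal X)$.
\end{proof}

A nonempty family $\mathcal X\subseteq\mathcal K$ is \emph{tight} if $|N(\mathcal X)|=|\mathcal X|+1$. Since $|S|=|\mathcal K|+1$, the family $\mathcal K$ is tight and $N(\mathcal K)=S$. For a tight family $\mathcal X$ we always write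
\[
Q=N(\mathcal X),\qquad U=Q\cup\bigcup\mathcal X,\qquad R=V\setminus U .
\]
Tight families are where pockets come from. In Example~\ref{ex:five}(b), with $S=\{a,b,c\}$, the family consisting of the piece $\{l\}$ is tight.

\begin{lemma}\label{lem:tight}
\begin{enumerate}
\item[(a)] If $\mathcal X$ is tight, then $U$ is a pocket of $F$ with gate $Q$, $|U|$ is odd and at least $3$, and $G[R]$ has a perfect matching.
\item[(b)] If $\mathcal X,\mathcal Y$ are disjoint tight families with $N(\mathcal X)\cap N(\mathcal Y)\ne\emptyset$, then $\mathcal X\cup\mathcal Y$ is tight.
\item[(c)] If $\mathcal X$ is tight and $R\ne\emptyset$, then there is $t\in[-2,2]$ such that $U$ has no $t$-filling.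
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $q\in Q$ and take a perfect matching of $G-q$. Each of the $|\mathcal X|$ pieces in $\mathcal X$ sends at least one matching edge to $Q-q$, and $|Q-q|=|\mathcal X|$. So every vertex of $Q-q$ is matched into a piece of $\mathcal X$. All neighbors of these pieces lie in $U$, so no matching edge joins $U-q$ to $R$, and the matching restricts to perfect matchings of $G[U]-q$ and $G[R]$. Thus $|U|$ is odd, and $|U|\ge|Q|+1\ge3$. A member containing a vertex of some $K\in\mathcal X$ lies in $K\cup N(K)\subseteq U$, so a member meeting $U$ and $R$ meets $U$ only in $Q$.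

(b) By Lemma~\ref{lem:expand},
\[
|\mathcal X|+|\mathcal Y|+1\le|N(\mathcal X\cup\mathcal Y)|=|\mathcal X|+|\mathcal Y|+2-|N(\mathcal X)\cap N(\mathcal Y)|\le|\mathcal X|+|\mathcal Y|+1 .
\]

(c) We show that $F/U$ is critical. By (a) and Lemma~\ref{lem:phi}, $\varphi(F/U)\ge\varphi(F)\ge1$. Deleting $v_U$ from $G(F/U)$ leaves $G[R]$, which has a perfect matching. For $d\in R$ take a perfect matching of $G-d$. At least $|\mathcal X|$ of the $|\mathcal X|+1$ vertices of $Q$ are matched into pieces of $\mathcal X$, and only vertices of $Q$ have neighbors in $R$, so at most one matching edge joins $U$ to $R$. Since $|U|$ is odd, exactly one does. Its image, together with the matching edges inside $R$, is a perfect matching of $G(F/U)-d$.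

As $|R|$ is even and positive and $|U|\ge3$, we have $3\le|R|+1<|V|$. By minimality $F/U$ has a certificate $z'$. If $U$ had a $t$-filling for $t=z'(v_U)$, Lemma~\ref{lem:lift} would give a certificate for $F$.
\end{proof}

\section{Fillings of tight pockets}\label{sec:fill}

By Lemma~\ref{lem:tight}(c), a tight family with $R\ne\emptyset$ is excluded as soon as its pocket has fillings at all levels in $[-2,2]$. We do not control the value that the certificate of $F/U$ gives to $v_U$, so the whole range is needed. Picture each admissible function on $U$ as the point (level, total) in the plane. Fillings are the points on or above the diagonal, and we may take convex combinations. We construct three functions, indexed by their levels.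

Let $\mathcal X$ be tight with $R\ne\emptyset$, let $p=|\mathcal X|$, so $|Q|=p+1$, and let $\nu$ be the number of nontrivial pieces in $\mathcal X$. We describe a member of $F[U]$ by its \emph{type}: $QKK$ means a triple with one vertex in $Q$ and two in a piece, and so on. Every member of $F[U]$ lies in $Q$ or in $K\cup Q$ for one piece $K\in\mathcal X$.

\begin{lemma}\label{lem:three}
The pocket $U$ carries functions $y_4$, $y_0$, $y_{-2}$ of levels $4$, $0$, $-2$ with
\[
y_4(U)\ge3,\qquad y_0(U)\ge p-1-\frac\nu2,\qquad y_{-2}(U)\ge\nu-2 .
\]
\end{lemma}

\begin{proof}
For $\lambda\in\{1,2\}$ consider the function equal to $-\lambda$ on $Q$, to $\frac\lambda2z_K$ on each nontrivial piece $K$, and to $2$ on each trivial piece. Its values lie in $[-2,2]$. Inside a piece, pairs have sum at most $\lambda\le2$ and triples at most $0$. Members inside $Q$ have negative sum. Pairs of type $QK$ have sum at most $-\lambda+2$, triples of type $QQK$ at most $-2\lambda+2\le0$, and triples of type $QKK$ at most $-\lambda+\lambda=0$. So the function is admissible. It has level $t=2-2\lambda$, because $-\lambda\le2-2\lambda$ and $-2\lambda=t-2$. Its total is at least $-\lambda(p+1)+\frac32\lambda\nu+2(p-\nu)$.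 The choice $\lambda=1$ gives $y_0$ and $\lambda=2$ gives $y_{-2}$.

The function $y_4$ comes from minimality. The complex $F[U]$ need not be critical, since deleting a vertex of a piece leaves two gate vertices that may be nonadjacent. Let $F^+$ be $F[U]$ with all $2$-element subsets of $Q$ added as pairs; this is a complex on $U$.

The graph $G(F^+)$ is factor-critical. Deleting $q\in Q$ is covered by Lemma~\ref{lem:tight}(a). If $l\in K\in\mathcal X$ is deleted, take a link of $\mathcal X\setminus\{K\}$ into $Q$, which exists by Lemma~\ref{lem:expand}. It leaves two vertices of $Q$ unused. They form a pair of $F^+$, and this pair, the matching of the link and a perfect matching of $K-l$ cover $U-l$.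

Next, $\varphi(F^+)\ge1$. A partition for $F^+$ with a part inside $Q$ has value at least $1$ by Lemma~\ref{lem:count}. In any other partition all parts belong to $F$, and adding a perfect matching of $G[R]$ gives a partition for $F$ of the same value, which is at least $\varphi(F)=1$.

So $F^+$ is critical, and $3\le|U|<|V|$ because $R\ne\emptyset$. Let $y_4$ be a certificate for $F^+$. It is admissible for $F[U]$, and $y_4(q)\le2\le4$ and $y_4(q)+y_4(q')\le2=4-2$ on $Q$.
\end{proof}

The function $y_{-2}$ is a $(-2)$-filling. The point $(4,3)$ of $y_4$ lies just below the diagonal, and mixing it with a point well above the diagonal reaches level $2$ when $p\ge2$, apart from one configuration that needs its own function.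

\begin{lemma}\label{lem:big}
No tight family has $|\mathcal X|\ge2$ and $R\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose $p\ge2$ and $R\ne\emptyset$. It suffices to find a $2$-filling $y$. Indeed, for $\lambda\in[0,1]$ the function $\lambda y+(1-\lambda)y_{-2}$ then has level $t=2\lambda-2(1-\lambda)$ and total at least $t$, so fillings exist for all $t\in[-2,2]$, against Lemma~\ref{lem:tight}(c).

\emph{Case $\nu\ge2$.} The function $\frac23y_4+\frac13y_{-2}$ has level $\frac83-\frac23=2$ and total at least $2+\frac{\nu-2}3\ge2$.

\emph{Case $\nu=0$, or $\nu=1$ and $p\ge3$.} Here $p-1-\frac\nu2\ge1$. The function $\frac12y_4+\frac12y_0$ has level $2$ and total at least $\frac32+\frac12=2$.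

\emph{Case $\nu=1$, $p=2$.} Now $|Q|=3$, and $\mathcal X$ consists of a nontrivial piece $L$ and a trivial piece $\{k\}$. A triple containing $k$ has its other two vertices in $Q$. If there is no such triple, put $2$ on $k$ and $0$ on $Q\cup L$. All triples of $F[U]$ have sum $0$, all pairs have sum at most $2$, pairs in $Q$ have sum $0=2-2$, and the total is $2$. This is a $2$-filling.

So let $\{q,q',k\}\in F$, and let $q''$ be the third vertex of $Q$. If $q''$ had a neighbor $l\in L$, then $\{q,q',k\}$, $\{q'',l\}$ and perfect matchings of $L-l$ and $R$ would form a partition of value $-1$. Hence $q''\notin N(L)$, and $N(L)=\{q,q'\}$ because $N(L)\subseteq Q$ and $|N(L)|\ge2$. This holds for every triple containing $k$, so $\{q,q',k\}$ is the only one. Define $y_1$ by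
\[
y_1(q)=y_1(q')=-1,\qquad y_1(q'')=0,\qquad y_1(k)=2,\qquad y_1=\tfrac12z_L\ \text{on }L .
\]
The possible triples of $F[U]$ are $\{q,q',k\}$ with sum $0$, the set $Q$ with sum $-2$, triples $\{q,q',l\}$ with $l\in L$ and sum at most $-2+1$, triples with one of $q,q'$ and two vertices of $L$ and sum at most $-1+1$, and triples inside $L$ with sum at most $0$. A pair containing $k$ has sum at most $0+2$, and any other pair has sum at most $1+1$. On $Q$ all values are at most $1$ and all sums of two values are at most $-1=1-2$. So $y_1$ has level $1$, and its total is at least $-2+2+\frac32=\frac32$. The function $\frac13y_4+\frac23y_1$ has level $\frac43+\frac23=2$ and total at least $1+1=2$.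
\end{proof}

It remains to consider tight families with a single piece. A piece $K$ is \emph{thin} if $|N(K)|=2$, that is, if $\{K\}$ is tight; its pocket is $U_K=K\cup N(K)$, and $R\ne\emptyset$ since $|S|\ge3$. A piece $K$ is \emph{active} if some triple of $F$ has one vertex in $S$ and two in $K$. An active piece is nontrivial.

\begin{lemma}\label{lem:thin}
Every thin piece $K$ is active, and $U_K$ has a $t$-filling for every $t\in[-2,1]$.
\end{lemma}

\begin{proof}
Let $Q=N(K)=\{q,q'\}$ and suppose $K$ is not active. There is no triple $\{q,q',l\}$ with $l\in K$, since with perfect matchings of $K-l$ and $R$ it would give a partition of value $-1$. As $K$ is not active and $|Q|=2$, no triple of $F[U_K]$ meets $Q$. For $t\in[-2,2]$ put $\frac{t-2}2\in[-2,0]$ on $q$ and $q'$, and put $2$ on $K$ if $K$ is trivial and $z_K$ otherwise. Pairs meeting $Q$ have sum at most $0+2$, so this function is admissible. On $Q$ we have $\frac{t-2}2\le t$ because $t\ge-2$, and the sum of the two values is $t-2$. The total is at least $(t-2)+2=t$. These are fillings at all levels, against Lemma~\ref{lem:tight}(c). (For $t=1$ and trivial $K$ this is the function of Example~\ref{ex:five}(b).)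

So $K$ is active, hence nontrivial, and $p=\nu=1$ in Lemma~\ref{lem:three}. For $\mu\in[\frac12,1]$ the function $(1-\mu)y_4+\mu y_{-2}$ has level $4-6\mu$ and total at least $3(1-\mu)-\mu=3-4\mu\ge4-6\mu$. The level $4-6\mu$ runs through $[-2,1]$.
\end{proof}

\begin{corollary}\label{cor:star}
For every splitting set $S$ we have $C_S=\emptyset$, and the tight families other than $\mathcal K$ are exactly the families $\{J\}$ with $J$ a thin piece.
\end{corollary}

\begin{proof}
The family $\mathcal K$ is tight with $|\mathcal K|\ge2$ and $R=C_S$, so $C_S=\emptyset$ by Lemma~\ref{lem:big}. For a tight family $\mathcal X\ne\mathcal K$ the set $R$ contains a piece, so $|\mathcal X|=1$ by the same lemma.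
\end{proof}

\section{The end of the proof}\label{sec:end}

Thin pieces survive because we lack fillings at levels above $1$. We now show that all pieces of all splitting sets are active, and then that a smallest piece cannot be active. Fix a splitting set $S$ and let $\mathcal J\subseteq\mathcal K$ be the family of its thin pieces. By Corollary~\ref{cor:star}, $V=S\cup\bigcup\mathcal K$. Since all other proper families expand by at least $2$, thin pieces are the only obstruction to links that avoid two prescribed vertices of $S$.

\begin{lemma}\label{lem:links}
Let $u\ne u'$ be vertices of $S$ and $K\in\mathcal K$.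
\begin{enumerate}
\item[(a)] If $\mathcal K\setminus\{K\}$ has no link onto $S\setminus\{u,u'\}$, then $N(J)=\{u,u'\}$ for some thin piece $J\ne K$.
\item[(b)] If $\{u,u',c\}\in F$ for some $c\in K$, then $N(J)=\{u,u'\}$ for some thin piece $J\ne K$.
\item[(c)] If $\mathcal J\ne\mathcal K$, then the pockets $U_J$, $J\in\mathcal J$, are pairwise disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both sets have $|S|-2$ elements, so by (F4) there is a nonempty $\mathcal X\subseteq\mathcal K\setminus\{K\}$ with $|N(\mathcal X)\setminus\{u,u'\}|\le|\mathcal X|-1$. Since $|N(\mathcal X)|\ge|\mathcal X|+1$, the family $\mathcal X$ is tight and $u,u'\in N(\mathcal X)$. By Corollary~\ref{cor:star}, $\mathcal X=\{J\}$ with $J$ thin, and then $N(J)=\{u,u'\}$.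

(b) Otherwise (a) gives a link of $\mathcal K\setminus\{K\}$ onto $S\setminus\{u,u'\}$. Its matching, the triple $\{u,u',c\}$ and a perfect matching of $K-c$ form a partition of value $-1$.

(c) If $N(J)\cap N(J')\ne\emptyset$ for distinct thin pieces, then $\{J,J'\}$ is tight by Lemma~\ref{lem:tight}(b). Corollary~\ref{cor:star} forces $\{J,J'\}=\mathcal K$, so $\mathcal J=\mathcal K$.
\end{proof}

\subsection{Nontrivial pieces are active}

\begin{lemma}\label{lem:A}
Every nontrivial piece of a splitting set is active.
\end{lemma}

\begin{proof}
Suppose $K_0$ is nontrivial and not active. We extend its certificate to $V$. The triples to watch are those with two vertices in $S$ and one in $K_0$, and Lemma~\ref{lem:links}(b) tells us where they are.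

By Lemma~\ref{lem:thin}, $K_0\notin\mathcal J$, so the pockets $U_J$ are disjoint. Let $z$ be a $0$-filling on each $U_J$, let $z=z_{K_0}$ on $K_0$, and $z=0$ elsewhere. Then $z(V)\ge3$. Level $0$ gives $z\le0$ on $S$, and $z(N(J))\le-2$ whenever $N(J)$ is a pair of $F$. Members inside $S$ have sum at most $0$, and members meeting a thin piece $J$ lie in $U_J$. Consider a member meeting a piece $K\notin\mathcal J$. If it lies in $K$, its inequality holds because $z$ is $z_{K_0}$ or $0$ there. A pair with one vertex in $S$ has sum at most $0+2$. A triple with one vertex in $S$ occurs only for $K\ne K_0$, where $z=0$ on $K$, so its sum is at most $0$. In a triple with two vertices in $S$, these two form the set $N(J)$ for a thin piece $J$, which is then a pair of $F$, so the sum is at most $-2+2$. Thus $z$ is a certificate for $F$, a contradiction.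
\end{proof}

\subsection{There are no trivial pieces}

A trivial piece can be given the value $2$, as in Example~\ref{ex:five}(a). With only one trivial piece, one further unit has to come from the nontrivial pieces, which may all be active. We do not construct the certificate by hand. We pass to the dual program, where a fractional partition is given, and choose the auxiliary complex according to how that fractional partition meets each piece.

\begin{lemma}\label{lem:B}
No splitting set has a trivial piece.
\end{lemma}

\begin{proof}
Suppose $S$ has a trivial piece. It is not thin by Lemma~\ref{lem:thin}, so the pockets $U_J$, $J\in\mathcal J$, are disjoint.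

\medskip\noindent\emph{Step 1: contracting the thin pockets.}
Contract the pockets one after another, $U_J$ to a vertex $v_J$, and let $F^\circ$ be the resulting complex on $V^\circ$. Its members are the images $\pi(e)$, $e\in F$, where $\pi$ sends each $U_J$ to $v_J$ and fixes all other vertices. A pocket $U_{J}$ that is not yet contracted remains a pocket with gate $N(J)$ and with the same restricted complex: a current member inside $U_J$ is a member of $F$, and a current member meeting $U_J$ and its complement is the image of a member of $F$ that does the same and has the same trace on $U_J$. So Lemmas~\ref{lem:phi} and~\ref{lem:lift} apply at each contraction, with the fillings of Lemma~\ref{lem:thin}. In particular $\varphi(F^\circ)\ge1$.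

Put $S^\circ=\pi(S)$, $s=|S^\circ|=|S|-|\mathcal J|$ and $\mathcal K^\circ=\mathcal K\setminus\mathcal J$. Then $|\mathcal K^\circ|=s-1$, $V^\circ=S^\circ\cup\bigcup\mathcal K^\circ$, and $F^\circ[K]=F[K]$ for $K\in\mathcal K^\circ$. The gain is the following property.
\begin{equation}\label{eq:one}
\text{A member of $F^\circ$ meeting $K\in\mathcal K^\circ$ lies in $K\cup S^\circ$ and has at most one vertex in $S^\circ$.}
\end{equation}
Indeed, it is the image of a member $e\subseteq K\cup S$ of $F$, and if $e$ has two vertices in $S$, then by Lemma~\ref{lem:links}(b) they form a set $N(J)$ and are both sent to $v_J$.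

For $\mathcal X\subseteq\mathcal K^\circ$ let $N^\circ(\mathcal X)=\pi(N(\mathcal X))$; this is the set of vertices of $S^\circ$ adjacent in $G(F^\circ)$ to a piece of $\mathcal X$. We claim that
\begin{equation}\label{eq:two}
|N^\circ(\mathcal X)|\ge|\mathcal X|+2\qquad\text{for }\emptyset\ne\mathcal X\subsetneq\mathcal K^\circ .
\end{equation}
Let $\mathcal B$ be the set of $J\in\mathcal J$ with $v_J\in N^\circ(\mathcal X)$, and let $\mathcal X'=\mathcal X\cup\mathcal B$. The set $N(\mathcal X')$ consists of the $|N^\circ(\mathcal X)|-|\mathcal B|$ uncontracted vertices of $N^\circ(\mathcal X)$ and the disjoint $2$-sets $N(J)$, $J\in\mathcal B$. So $|N(\mathcal X')|=|N^\circ(\mathcal X)|+|\mathcal B|$ and $|N(\mathcal X')|-|\mathcal X'|=|N^\circ(\mathcal X)|-|\mathcal X|$. The family $\mathcal X'$ is not $\mathcal K$ and contains a piece that is not thin, so it is not tight by Corollary~\ref{cor:star}. Lemma~\ref{lem:expand} then gives $|N(\mathcal X')|-|\mathcal X'|\ge2$.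

\medskip\noindent\emph{Step 2: the linear program.}
It suffices to find $z^\circ:V^\circ\to(-\infty,2]$ that satisfies the pair and triple inequalities of $F^\circ$, has $z^\circ(v_J)\le1$ for all $J\in\mathcal J$, and has total at least $3$. Given such a function, clamp it by Lemma~\ref{lem:clamp}; the total does not decrease and now $z^\circ(v_J)\in[-2,1]$. Lift through the pockets in reverse order of contraction. Each lifting leaves the values at the other $v_J$ unchanged, and the required fillings exist by Lemma~\ref{lem:thin}. The result is a certificate for $F$, a contradiction.

Maximizing $z^\circ(V^\circ)$ under these constraints is a linear program with one inequality $z^\circ(e)\le b(e)$ per member $e\in F^\circ$, where the \emph{cost} $b(e)$ is $0$ for triples, $1$ for the singletons $\{v_J\}$, and $2$ for pairs and all other singletons. Its dual minimizes $\sum_eb(e)w(e)$ over fractional partitions $w$ for $F^\circ$. The dual is feasible (weight $1$ on each singleton) and bounded below by $0$. By (F6) it suffices to show that every fractional partition $w$ for $F^\circ$ has cost at least $3$. We shall count only members that meet a piece, so the cheap singletons $\{v_J\}$ play no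 role; this is why the restriction $z^\circ(v_J)\le1$ does no harm.

Fix $w$. For $K\in\mathcal K^\circ$ let $c_K\ge0$ be the cost of the members meeting $K$. By \eqref{eq:one} no member meets two pieces, so the cost of $w$ is at least $\sum_Kc_K$. Let $r\ge1$ and $\nu$ be the numbers of trivial and nontrivial pieces in $\mathcal K^\circ$, so $s=r+\nu+1$. For a trivial piece $\{k\}$, the members containing $k$ are $\{k\}$ and pairs by \eqref{eq:one}; each costs $2$ and their total weight is $1$, so $c_{\{k\}}=2$. If $r\ge2$ the cost is at least $4$. If $r=1$ and $\nu=0$, then $|V^\circ|=3$, the complex $F^\circ$ has no triple by \eqref{eq:one}, and $z^\circ\equiv1$ is a function of the required kind. So let $r=1$ and $\nu\ge1$, whence $s=\nu+2$. We must show that the numbers $c_K$ of the nontrivial pieces sum to at least $1$.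

\medskip\noindent\emph{Step 3: an auxiliary complex for one piece.}
Fix a nontrivial $K\in\mathcal K^\circ$. Since $\mathcal K^\circ$ also contains the trivial piece, \eqref{eq:two} gives $|N^\circ(K)|\ge3$. For $u\in S^\circ$ let $\mu(u)\in[0,1]$ be the weight of the members that meet $K$ and contain $u$; it vanishes outside $N^\circ(K)$. Let $M_K=\sum_{u\in S^\circ}\mu(u)$, choose $x\in N^\circ(K)$ with $\mu(x)$ maximal, so that $\mu(x)\ge M_K/s$, and put $W=M_K-\mu(x)$.

A lower bound for $c_K$ needs a function that respects the members joining $K$ to $S^\circ$, which $z_K$ does not. A smaller critical complex containing $K$ with $S^\circ$ shrunk to two vertices supplies one. We keep the heaviest vertex $x$ and merge all others into a new vertex $v$. Let $F^K$ be the family on $K\cup\{x,v\}$ consisting of $F^\circ[K\cup\{x\}]$, the sets $\{v\}$ and $\{x,v\}$, and all sets $\{v\}\cup g$ with $\emptyset\ne g\subseteq K$ and $\{u\}\cup g\in F^\circ$ for some $u\in S^\circ\setminus\{x\}$. It is closed under nonempty subsets because $F^\circ$ is, so it is a complex, and $\{x,v\}$ is its only member containing both $x$ and $v$.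

The graph $G(F^K)$ is factor-critical. After deleting $l\in K$, use $\{x,v\}$ and a perfect matching of $K-l$. Both $x$ and $v$ have a neighbor in $K$, because $x\in N^\circ(K)$ and $N^\circ(K)\ne\{x\}$. After deleting one of them, join the other to a neighbor $l\in K$ and match $K-l$.

Next, $\varphi(F^K)\ge1$. A partition with a part inside $\{x,v\}$ has value at least $1$ by Lemma~\ref{lem:count} with $p=1$. In any other partition $x$ and $v$ lie in different parts $\{x\}\cup g$ and $\{v\}\cup g'$ with $g,g'\subseteq K$ nonempty. Choose $u\in S^\circ\setminus\{x\}$ with $\{u\}\cup g'\in F^\circ$. By \eqref{eq:two}, $|N^\circ(\mathcal X)\setminus\{x,u\}|\ge|\mathcal X|$ for all $\mathcal X\subseteq\mathcal K^\circ\setminus\{K\}$, and both $\mathcal K^\circ\setminus\{K\}$ and $S^\circ\setminus\{x,u\}$ have $s-2$ elements. So (F4) gives a link, taken in $G(F^\circ)$, of the first set onto the second. Replacing $v$ by $u$ and adding the matching of this link gives a partition for $F^\circ$ of the same value, which is at least $\varphi(F^\circ)\ge1$.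

So $F^K$ is critical, on $|K|+2<|K|+s+1\le|V^\circ|\le|V|$ vertices. By minimality it has a certificate $z$.

\medskip\noindent\emph{Step 4: the estimate.}
For a member $e\in F^\circ$ meeting $K$, let $\hat e\in F^K$ be obtained by replacing its vertex in $S^\circ\setminus\{x\}$, if it has one, by $v$. By \eqref{eq:one}, $|\hat e|=|e|$, and so $z(\hat e)\le b(e)$; for singletons note that those meeting $K$ cost $2$. Each vertex of $K$ is covered with weight $1$ by such members, and $z(K)\ge3-z(x)-z(v)$. Therefore
\[
c_K\ge\sum_{e\cap K\ne\emptyset}w(e)z(\hat e)=z(K)+\mu(x)z(x)+Wz(v)\ge3-(1-\mu(x))z(x)-(1-W)z(v).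
\]

Suppose $W\le1$. The coefficients $1-\mu(x)$ and $1-W$ lie in $[0,1]$. Call the larger one $\alpha$ and the smaller one $\beta$, and let $\zeta\in\{z(x),z(v)\}$ be the value multiplied by $\alpha$. Since $\{x,v\}$ is a pair of $F^K$, the subtracted amount is $(\alpha-\beta)\zeta+\beta(z(x)+z(v))\le2(\alpha-\beta)+2\beta\le2$. Hence $c_K\ge1$, and we are finished.

So we may assume $W>1$ for every nontrivial $K\in\mathcal K^\circ$. From $z(x)\le2$ and $z(v)\ge-2$ we get
\[
c_K\ge3-2(1-\mu(x))-2(W-1)=3-2M_K+4\mu(x)\ge3-\frac{2(s-2)}{s}M_K .
\]
Each vertex of $S^\circ$ is covered with total weight $1$ and no member meets two pieces, so $\sum_KM_K\le s$. Summing over the $\nu$ nontrivial pieces gives $\sum_Kc_K\ge3\nu-2(s-2)=\nu\ge1$.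
\end{proof}

\subsection{A smallest piece}

\begin{proof}[Proof of Proposition~\ref{prop:cert}]
We continue with the smallest counterexample $F$. It has a triple, so splitting sets exist by Lemma~\ref{lem:triple}. Among all splitting sets and all their pieces choose $S$ and a piece $L$ of $S$ with $|L|$ minimum. By Lemmas~\ref{lem:A} and~\ref{lem:B}, $L$ is active: there is a triple $T=\{x,a,b\}\in F$ with $x\in S$ and $a,b\in L$. Let $D$ be the set of vertices missed by some maximum matching of $G-T$. By Lemma~\ref{lem:triple}, $\operatorname{def}(G-T)=2$, and the components of $D$ are pieces of a splitting set. We find such a component inside $L\setminus\{a,b\}$, which contradicts the choice of $L$.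

First we find a vertex of $D$ in $L$. By (F2), $o(G[L]-\{a,b\}-B)\le|B|+1$ for all $B\subseteq L\setminus\{a,b\}$. So $G[L]-\{a,b\}$ has deficiency at most $1$ by (F1), and exactly $1$ since $|L|-2$ is odd. Fix a matching $M_L$ of $G[L]-\{a,b\}$ that misses exactly one vertex $c$. Call $u\in S\setminus\{x\}$ \emph{free} if $\mathcal K\setminus\{L\}$ has a link onto $S\setminus\{x,u\}$. By Lemma~\ref{lem:expand} and (F4), the $|S|-2$ pieces other than $L$ have a link into the $|S|-1$ vertices of $S\setminus\{x\}$, and the unused vertex is free. For each free $u$, the matching of the link together with $M_L$ is a matching of $G-T$ that misses exactly $c$ and $u$, because $C_S=\emptyset$. It is maximum since $\operatorname{def}(G-T)=2$. Hence $c\in D$. Let $D_c$ be the component of $D$ containing $c$. A maximum matching misses at most one vertex of $D_c$ by (F3), so no free vertex lies in $D_c$.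

Now let $u\in S\setminus\{x\}$ be a vertex that is not free. By Lemma~\ref{lem:links}(a), $N(J)=\{x,u\}$ for a thin piece $J\ne L$. We claim that $u\notin D$. Suppose a maximum matching of $G-T$ misses $u$. In $G-T$ the only vertex outside $J$ with a neighbor in $J$ is $u$, so no matching edge leaves $J$, and at most $\frac12(|J|-1)$ matching edges meet $J\cup\{u\}$, all inside $J$. Replace them by an edge $\{u,l\}$ with $l\in J$ and a perfect matching of $J-l$. These are $\frac12(|J|+1)$ edges, so the matching was not maximum.

Since also $x\notin D$, we conclude that $D_c\cap S=\emptyset$. The set $D_c$ induces a connected subgraph of $G-S$, contains $c\in L$, and avoids $a$ and $b$. As $L$ is a component of $G-S$, we get $D_c\subseteq L\setminus\{a,b\}$. This contradiction shows that no counterexample exists.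
\end{proof}

With Proposition~\ref{prop:cert}, Theorem~\ref{thm:dual} is proved, and with it Theorem~\ref{thm:main} and Corollaries~\ref{cor:uniform} and~\ref{cor:frac}.

\begin{thebibliography}{1}

\bibitem{source}
doi:10.1007/978-3-031-16081-3,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-031-16081-3.pdf}.

\end{thebibliography}
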